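\title{An unambiguous timed language whose complement is not recognizable}

\begin{abstract}
A timed automaton is unambiguous if every timed word has at most one successful run. We show that the complement of a language of finite timed words recognized by an unambiguous timed automaton need not be recognizable by any timed automaton. This happens over every non-empty finite alphabet, and also when the automaton for the complement may use silent transitions and diagonal constraints. The runs of our automaton are tokens on the vertices of a growing graph. Every new edge eliminates one of its endpoints, and acceptance is tested on a clique, so at most one token is accepted. An automaton for the complement must certify that no tested token has survived. On words with fixed time stamps it has only polynomially many states, and we show by random eliminations, random shuffles and a recursion that gains from rounding down that this is not enough.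
\end{abstract}

\section{Introduction}\label{sec:intro}

A timed automaton reads letters that arrive at real times, and it measures delays with finitely many clocks. We begin with the definitions, for finite words and acceptance by final locations.

Let $\Sigma$ be a finite non-empty alphabet. A \emph{timed word} over $\Sigma$ is a finite sequence $w=(a_1,t_1)\cdots(a_n,t_n)$, $n\ge 0$, of \emph{events} with letters $a_i\in\Sigma$ and time stamps $t_i\in\mathbb{R}_{\ge0}$ such that $t_1\le\dots\le t_n$. The set of all timed words is $T\Sigma^*$. A \emph{timed automaton} $\mathcal{A}$ over $\Sigma$ consists of a finite set of locations, some of them initial and some final, a finite set $X$ of clocks, and a finite set of edges $(\ell,a,g,R,\ell')$. Here $\ell,\ell'$ are locations, $a\in\Sigma$, the set $R\subseteq X$ contains the clocks to be reset, and the \emph{guard} $g$ is a Boolean combination of comparisons $x\sim c$ with $x\in X$, $c\in\mathbb{N}$ and ${\sim}\in\{<,\le,=,\ge,>\}$. A \emph{valuation} assigns a real value to every clock. A \emph{run} of $\mathcal{A}$ on $w$ is a sequence of edges $e_i=(\ell_{i-1},a_i,g_i,R_i,\ell_i)$, $i=1,\dots,n$, with $\ell_0$ initial, such that the following holds for $t_0=0$ and the valuation $V_0=0$: for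 each $i$ the valuation $V_{i-1}+(t_i-t_{i-1})$, in which all clocks have advanced by the same amount, satisfies $g_i$, and $V_i$ is obtained from it by setting the clocks in $R_i$ to $0$. Thus the value of a clock is the time elapsed since its last reset, or since time $0$. The pair $(\ell_i,V_i)$ is the \emph{state} of the run after the $i$-th event. There are no silent transitions. The run is \emph{successful} if $\ell_n$ is final; the empty word has a successful run if and only if some initial location is final. The language $L(\mathcal{A})$ consists of the words that have a successful run. A timed language is \emph{recognizable} if it equals $L(\mathcal{A})$ for some $\mathcal{A}$. The automaton $\mathcal{A}$ is \emph{unambiguous} if every timed word has at most one successful run, and a language is \emph{unambiguously recognizable} if some unambiguous automaton recognizes it.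

It is known that the recognizable timed languages are not closed under complement; Example~\ref{ex:one} below gives a language with a proof. At the other extreme, suppose that $\mathcal{A}$ is deterministic: it has one initial location, and no valuation satisfies the guards of two different edges with the same source and letter. Then every word has at most one run, so $\mathcal{A}$ is unambiguous. Its complement is recognizable: add a non-final sink, send to it whatever no guard allows, and exchange final and non-final locations. Unambiguous automata lie between the two extremes. They may guess, but at most one guess is ever confirmed. This leads to the following question from \cite{supports}.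

\begin{quote}
\emph{Is it true that for every finite non-empty alphabet $\Sigma$ and every unambiguously recognizable language $L\subseteq T\Sigma^*$, the complement $T\Sigma^*\setminus L$ is recognizable?}
\end{quote}

The question allows any timed automaton for the complement, ambiguous or not. One may well guess that the answer is yes, because the argument in Example~\ref{ex:one} draws all its strength from ambiguity: many runs are alive at one moment, and a single continuation can confirm any number of them. The answer is nevertheless no.

\begin{theorem}\label{thm:A}
There are a finite alphabet $\Gamma$ and an unambiguous timed automaton $\mathcal{A}$ over $\Gamma$, with $22$ clocks and only the constants $0$ and $1$, such that $T\Gamma^*\setminus L(\mathcal{A})$ is not recognizable.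
\end{theorem}

\begin{theorem}\label{thm:B}
For every non-empty finite alphabet $\Sigma$ there is a timed language $L'\subseteq T\Sigma^*$, recognized by an unambiguous timed automaton using only the constants $0$ and $1$, such that $T\Sigma^*\setminus L'$ is not recognizable. It is not even recognizable by timed automata with silent transitions and diagonal constraints $x-y\sim c$ with $c\in\mathbb{Z}$.
\end{theorem}

Theorem~\ref{thm:A} alone answers the question. Section~\ref{sec:idea} explains the idea in its smallest case. The automaton $\mathcal{A}$ is built in Section~\ref{sec:aut}. Sections~\ref{sec:pieces} and~\ref{sec:words} construct random words outside $L(\mathcal{A})$. Sections~\ref{sec:avg} and~\ref{sec:summ} contain the lower bound, which is purely combinatorial. It is applied to timed automata in Section~\ref{sec:A}, and to the model of Theorem~\ref{thm:B}, defined there, in Section~\ref{sec:B}.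

\section{Cutting words and eliminating tokens}\label{sec:idea}

\subsection{Few states at a cut}

\begin{example}\label{ex:one}
Let $L_1$ be the set of timed words over $\{a\}$ in which two events are at distance exactly $1$. One clock recognizes $L_1$: guess the first event, reset the clock there, and move to a final location at an event where the clock equals $1$. Suppose that an automaton $\mathcal{B}$ with $k$ clocks and location set $\mathrm{Loc}$ recognizes the complement. Fix $0<\zeta_1<\dots<\zeta_N<1$. For $I\subseteq\{1,\dots,N\}$ let $w_I$ have events at the times $\zeta_i$ for $i\in I$, at time $1$, and at the times $1+\zeta_i$ for $i\notin I$. No two events of $w_I$ are at distance $1$, so $\mathcal{B}$ has a successful run on $w_I$; fix one. After the event at time $1$ every clock was last reset at one of the times $0,\zeta_1,\dots,\zeta_N,1$, so there are at most $|\mathrm{Loc}|(N+2)^k$ possible states. For large $N$ this is less than $2^N$, so two sets $I\ne I'$ give the same state, and we may assume that some $i$ lies in $I\setminus I'$. Follow the run on $w_I$ up to time $1$ and the run on $w_{I'}$ afterwards. This is a successful run on a word with events at $\zeta_i$ and $1+\zeta_i$, which lies in $L_1$, a contradiction.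
\end{example}

Two features of this argument will be kept. If all time stamps come from a set of polynomial size, then $\mathcal{B}$ has polynomially many states at a \emph{cut}, that is, $O(\log N)$ bits of memory. And words that lead to the same state can be cut and pasted into \emph{hybrid} words, which $\mathcal{B}$ also accepts. But the automaton for $L_1$ is ambiguous: the hybrid of $w_I$ and $w_{I'}$ has $|I\setminus I'|$ successful runs. In an unambiguous automaton, the set of runs alive after a prefix and the set of runs confirmed by a suffix meet in at most one element, for every prefix and every suffix that can follow it.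

\subsection{Independent sets and cliques}

An independent set and a clique of a graph meet in at most one vertex, and this suggests a game. There is a finite set of \emph{places} with a graph $G$ on it, empty at the start, and every place carries a live token. A word describes a sequence of moves. It may add edges to $G$, and then it must name, for every new edge, one endpoint as the \emph{loser}; the token on the loser is dead from then on, if it was not dead already. It may also permute the tokens by an automorphism of $G$. At the end the word names a clique, and it is accepted if a live token sits on the clique. The live tokens always form an independent set, so at most one token is accepted. An automaton in which each run follows one token is therefore unambiguous.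

An observer who recognizes the complement must certify that all tokens on the final clique are dead. It has $r=O(\log N)$ bits of memory, and it may guess the future. Say that the observer \emph{rules out} a place at a cut if no history compatible with its memory leaves a live token there. We want words on which all tokens die while the observer rules out almost nothing. Crude schedules fail: if we join two halves of the places completely and always name the loser in the first half, one bit records that this half is dead. Every single death has to be expensive to record.

\subsection{The smallest case}\label{sub:toy}

Take four classes $A_0,A_1,B_0,B_1$ of $n$ places each, forming the \emph{sides} $A=A_0\cup A_1$ and $B=B_0\cup B_1$, and let $r$ be a constant times $\log n$. In phase $0$ we join $A_0$ to $B_0$ and $A_1$ to $B_1$ completely, in $n$ rounds, each of which adds a perfect matching between $A$ and $B$. In phase $1$ we join $A_0$ to $B_1$ and $A_1$ to $B_0$ in the same way. Each phase has a \emph{target} side, $A$ in phase $0$ and $B$ in phase $1$. In each class of the other side we choose about $\sqrt n$ random \emph{champions}. In a new edge the target place loses if its partner is a champion, and otherwise the partner loses. Every target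 place meets a champion in some round, so phase $0$ kills all of $A$ and phase $1$ kills all of $B$. After each phase we shuffle the tokens by a random automorphism: inside each of the four classes after phase $0$, inside each side after phase $1$.

Call a class or side \emph{full} if the observer rules out only a negligible part of it, and \emph{cleared} if fewer than $n/4$ of its places are not ruled out. Three counting facts, proved in Section~\ref{sec:summ}, limit the observer.
\begin{itemize}
\item In one round a given target place dies with probability about $n^{-1/2}$, so knowing that it died costs about $\frac12\log_2 n$ bits. The observer rules out $O(1)$ new target places per round and $O(n)$ per phase. Hence at most a constant number $m$ of target classes go from full to cleared in a phase.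
\item Champions survive the phase. To rule out half of a non-target class, the observer must know that all champions avoid that half, which costs about $\sqrt n>r$ bits. Hence no non-target class goes from full to cleared.
\item A shuffle spreads the $n/4$ places that are not ruled out at random, so a class that is not cleared before a shuffle is full after it.
\end{itemize}
Pretend that $m=1$. At the start all classes are full. Phase $0$ clears at most one of $A_0,A_1$, say it does not clear $A_1$, and it clears neither $B_0$ nor $B_1$. After the shuffle $A_1,B_0,B_1$ are full. Phase $1$ does not clear $A_1$, which is not a target, and it clears at most one of $B_0,B_1$. So neither side is cleared, and after the last shuffle both sides are full. All tokens are dead and all pairs between $A$ and $B$ are edges, yet the observer rules out almost nothing. The gain came from rounding: to clear a side one has to clear both of its classes, and half a side counts for nothing.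

Three things remain to be done. First, the graph has to be visible to a timed automaton, which cannot store it; it will be read off from the relative order of clock values (Sections~\ref{sec:aut} and~\ref{sec:pieces}). Second, $m$ grows with the number of clocks of the observer, so the two phases are replaced by the leaves of a binary tree along which the rounding accumulates (Section~\ref{sec:avg}). Third, the cliques so far have two vertices, and the observer can afford to follow two places chosen in advance. We therefore repeat the procedure inside each side, in $q$ stages, and obtain cliques of size $2^q$, too many places to follow (Section~\ref{sec:words}).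

\section{The unambiguous automaton}\label{sec:aut}

A token is a point $p\in(0,1)^8$. A run stores the coordinate $p_j$ as the fractional part of the time at which a clock was reset, and renews it once per time unit. For two tokens that differ in every coordinate, the signs of $p'_j-p_j$ form a vector $\mathbf{s}\in\{+,-\}^8$, and the pair counts as an edge when
\[
P(\mathbf{s}):\qquad (s_1\ne s_2\ \text{and}\ s_3\ne s_4)\quad\text{or}\quad(s_5\ne s_6\ \text{and}\ s_7\ne s_8)
\]
holds. The property $P$ is invariant under $\mathbf{s}\mapsto-\mathbf{s}$, so the relation is symmetric; it fails when all signs are equal; and it holds when $\mathbf{s}$ begins with $+,-,+,-$. Unambiguity uses only these three facts. The reason for two halves of four coordinates appears in Section~\ref{sec:pieces}, and the reason for two conditions per half in Example~\ref{ex:layout}.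

\subsection{Well-formed words}

The alphabet $\Gamma$ has two kinds of letters. The \emph{tick letters} are $\iota$, $\mathsf{test}$, $\mathsf{end}$, and the pairs $(J,v)$ with $J\subseteq\{1,\dots,8\}$ and a \emph{verdict} $v\in\{0,\mathsf{L},\mathsf{R}\}$, where $v=0$ if $J=\emptyset$. The \emph{position letters} are the subsets of the set of \emph{roles} $\{\mathsf{l}_1,\dots,\mathsf{l}_8,\mathsf{r}_1,\dots,\mathsf{r}_8,\mathsf{t}_1,\dots,\mathsf{t}_4\}$. A \emph{frame} $F$ consists of a tick letter other than $\mathsf{end}$ and a non-empty finite set $Z(F)\subset(0,1)$ of \emph{fractions}, each labeled with a position letter. To place $F$ at time $i\in\mathbb{N}$ means to put the tick at time $i$ and the label of $\zeta\in Z(F)$ at time $i+\zeta$. A role \emph{occurs at} $\zeta$ if it belongs to the label of $\zeta$. We use four types of frames.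
\begin{itemize}
\item An \emph{initial frame} has tick $\iota$, an \emph{idle frame} has tick $(\emptyset,0)$, and in both all labels are $\emptyset$.
\item A \emph{swap frame} has a tick $(J,v)$ with $J\ne\emptyset$. No role $\mathsf{t}_j$ occurs, and for every $j\le8$ the roles $\mathsf{l}_j$ and $\mathsf{r}_j$ occur exactly once each, at fractions $\lambda_j\ne\rho_j$. Two rules hold. \emph{Adjacency:} for $j\in J$ the fractions $\lambda_j,\rho_j$ are consecutive elements of $Z(F)$. \emph{Verdict rule:} let $\mathbf{s}$ be the vector of signs of $\rho_j-\lambda_j$ and let $\mathbf{s}'$ be $\mathbf{s}$ with the signs in $J$ flipped; if $P(\mathbf{s})$ fails and $P(\mathbf{s}')$ holds, then $v\ne0$.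
\item A \emph{test frame} has tick $\mathsf{test}$. No role $\mathsf{l}_j,\mathsf{r}_j$ occurs, and each $\mathsf{t}_j$, $j\le4$, occurs exactly once, at a fraction $\theta_j$.
\end{itemize}
A timed word is \emph{well-formed} if it consists of frames $F_0,\dots,F_n$ placed at the times $0,\dots,n$, followed by $\mathsf{end}$ at time $n+1$, such that $F_0$ is initial, for some $0\le n_0<n$ the frames $F_1,\dots,F_{n_0}$ are idle or swap frames and $F_{n_0+1},\dots,F_n$ are test frames, and for $n_0<i<n$
\begin{equation}\label{eq:mono}
\theta_1(i)<\theta_1(i+1),\quad\theta_2(i)>\theta_2(i+1),\quad\theta_3(i)<\theta_3(i+1),\quad\theta_4(i)>\theta_4(i+1),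
\end{equation}
where $\theta_j(i)$ is the fraction $\theta_j$ of $F_i$. The time stamps of a well-formed word increase strictly. A swap frame displays two points $\lambda,\rho$ and offers to exchange their coordinates in $J$; condition \eqref{eq:mono} says that the tested points form a clique.

\subsection{Trajectories}

A point $p\in(0,1)^8$ may \emph{survive} a non-initial frame $F$, and then it has a successor $F(p)$. To survive, $p$ must lie in $Z(F)^8$. If $F$ is an idle or test frame, this suffices and $F(p)=p$. If $F$ is a swap frame with tick $(J,v)$, then in addition one of the following cases must hold.
\begin{itemize}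
\item[(L)] $v\ne\mathsf{L}$ and $p_j=\lambda_j$ for all $j\le8$. Then $F(p)_j=\rho_j$ for $j\in J$ and $F(p)_j=p_j$ for $j\notin J$.
\item[(R)] $v\ne\mathsf{R}$ and $p_j=\rho_j$ for all $j\le8$. Then $F(p)_j=\lambda_j$ for $j\in J$ and $F(p)_j=p_j$ for $j\notin J$.
\item[(N)] $p_j\notin\{\lambda_j,\rho_j\}$ for all $j\in J$. Then $F(p)=p$.
\end{itemize}
The cases exclude each other, because $J\ne\emptyset$ and $\lambda_j\ne\rho_j$. A \emph{trajectory} on $F_0,\dots,F_i$ is a sequence $p(0),\dots,p(i)$ such that $p_1(0)=\dots=p_8(0)\in Z(F_0)$ and, for $1\le i'\le i$, the point $p(i'-1)$ survives $F_{i'}$ with successor $p(i')$. It is determined by $p(0)$. A trajectory on all frames $F_0,\dots,F_n$ of a well-formed word is \emph{successful} if in some test frame $F_i$ it \emph{matches}, that is, $p_j(i)=\theta_j(i)$ for $j=1,\dots,4$. Let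
\[
L=\{w\in T\Gamma^*: w\text{ is well-formed and has a successful trajectory}\}.
\]

\begin{example}\label{ex:two}
Let all frames have the fractions $\frac13,\frac23$. After $F_0$ there are two tokens, $p=(\frac13,\dots,\frac13)$ and $p'=(\frac23,\dots,\frac23)$. Let $F_1$ have tick $(\{4\},0)$, all $\mathsf{l}_j$ at $\frac13$ and all $\mathsf{r}_j$ at $\frac23$. The sign vector changes from all $+$ to $(+,+,+,-,+,+,+,+)$, for which $P$ fails, so the verdict $0$ is allowed, and both tokens survive with their fourth coordinates exchanged. Let $F_2$ have tick $(\{2\},v)$, the roles $\mathsf{r}_4$ and $\mathsf{l}_j$, $j\ne4$, at $\frac13$, and the roles $\mathsf{l}_4$ and $\mathsf{r}_j$, $j\neq4$, at $\frac23$. Now $\mathbf{s}'=(+,-,+,-,+,+,+,+)$ satisfies $P$, so $v\ne0$. Two test frames with $\theta=(\frac13,\frac23,\frac13,\frac23)$ and then $\theta=(\frac23,\frac13,\frac23,\frac13)$ satisfy \eqref{eq:mono}; they test the first and the second token. With $v=\mathsf{L}$ only the second token is successful, with $v=\mathsf{R}$ only the first. Without the verdict rule, $v=0$ would make both successful.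
\end{example}

\begin{lemma}\label{lem:unique}
A well-formed word has at most one successful trajectory.
\end{lemma}

\begin{proof}
Let $p\ne p'$ be successful trajectories on the same word. They differ at frame $0$, so $p_j(0)\ne p'_j(0)$ for all $j$. In a swap frame with tick $(J,v)$, every surviving point has its coordinate $j\in J$ moved by the transposition of $\lambda_j$ and $\rho_j$ (in case (N) the coordinate avoids both), and its other coordinates are fixed; other frames move nothing. These maps are injective, so $p_j(i)\ne p'_j(i)$ for all $i,j$. Let $\mathbf{s}(i)$ be the vector of signs of $p'_j(i)-p_j(i)$. All entries of $\mathbf{s}(0)$ are equal, so $P(\mathbf{s}(0))$ fails.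

The two trajectories do not match in the same test frame, since their first coordinates differ. We may assume that $p$ matches in $F_i$ and $p'$ in $F_{i'}$ with $i<i'$. Test frames move nothing, so $p'_j(n)-p_j(n)=\theta_j(i')-\theta_j(i)$ for $j\le4$. By \eqref{eq:mono}, $\mathbf{s}(n)$ begins with $+,-,+,-$, and $P(\mathbf{s}(n))$ holds. Hence there is a frame $F_i$, necessarily a swap frame with some tick $(J,v)$, such that $P(\mathbf{s}(i-1))$ fails and $P(\mathbf{s}(i))$ holds.

The points $p(i-1)$ and $p'(i-1)$ are different, so they are not both in case (L) and not both in case (R). If both are in case (N), nothing moves. If one is in case (N) and the other in case (L) or (R), then for $j\in J$ the moving coordinate goes from one of $\lambda_j,\rho_j$ to the other, while the resting coordinate is an element of $Z(F_i)\setminus\{\lambda_j,\rho_j\}$. By adjacency it does not lie between $\lambda_j$ and $\rho_j$, so no sign changes. Therefore one point is in case (L) and the other in case (R). The vectors $\mathbf{s},\mathbf{s}'$ of the verdict rule are then $\mathbf{s}(i-1),\mathbf{s}(i)$ or their negatives, and the rule gives $v\ne0$. But $v=\mathsf{L}$ forbids case (L) and $v=\mathsf{R}$ forbids case (R), a contradiction.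
\end{proof}

Adjacency and the requirement $p\in Z(F)^8$ work together in this proof: every token must show all its coordinates among the events of the frame, so a moving token cannot jump over a bystander and create an edge on which no verdict is passed.

\subsection{Implementation with 22 clocks}

\begin{lemma}\label{lem:impl}
There is a timed automaton $\mathcal{A}$ over $\Gamma$ with $22$ clocks and the constants $0,1$ that has no successful run on words that are not well-formed, and whose successful runs on a well-formed word correspond bijectively to the successful trajectories. It has one initial location, which is not final and has no incoming edges, and a clock $z$ that is reset on every edge and such that the guard of every edge not leaving the initial location implies $z>0$. In particular $L(\mathcal{A})=L$, and $\mathcal{A}$ is unambiguous by Lemma~\ref{lem:unique}.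
\end{lemma}

\begin{proof}
The clocks are $y,z,u_1,\dots,u_4$ and $x^0_j,x^1_j$ for $j\le8$. A location is a record of finitely many data, described below. The guard of every edge fixes for every clock in which of the sets $\{0\}$, $(0,1)$, $\{1\}$, $(1,\infty)$ its value lies. The reset set and the target of an edge are functions of its source, its letter, its guard and, at two kinds of events named below, a guess that is recorded in the target. When we say that a condition is required, we mean that no edge exists when it fails. Consequently a run is determined by the word and the guesses, and the run determines the guesses.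

\emph{Well-formedness.} The clock $y$ is reset at ticks. We require $y=0$ at the first event, which must be $\iota$, then $y=1$ at every later tick including $\mathsf{end}$, and $0<y<1$ at position events. The clock $z$ is reset at every event and $z>0$ is required at every event but the first. So the ticks are at the times $0,1,2,\dots$ and the time stamps increase strictly. The clock $u_j$ is reset at every event carrying $\mathsf{t}_j$. At such an event in a test frame $F_{i+1}$ other than the first, $u_j=1+\theta_j(i+1)-\theta_j(i)$, so \eqref{eq:mono} is the requirement $u_j>1$ for $j=1,3$ and $u_j<1$ for $j=2,4$. All other conditions concern only the sequence of letters. The location stores the tick letter of the current frame, whether the frame is the first test frame, whether a position event has occurred in it, the roles seen in it, for each $j$ which of $\mathsf{l}_j,\mathsf{r}_j$ came first (this is the sign $s_j$), and the set of $j\in J$ for which the previous event carried the first of the two roles, so that the next event must carry the other. With these data the order of the ticks, the forbidden and repeated roles, $\lambda_j\ne\rho_j$ and adjacency are checked as the events arrive, and the presence of all roles and the verdict rule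 are checked at the next tick. Locations reached by $\mathsf{end}$ have no outgoing edges, and all final locations are among them.

\emph{The trajectory.} In frame $0$ the automaton guesses one position event and resets all clocks $x^0_j$ there; the location stores whether this has happened, and the next tick requires it. For a frame $F_i$ with $i\ge1$ let $b=(i-1)\bmod2$, which is stored. The invariant is that at time $i$ the clock $x^b_j$ was last reset at time $i-1+p_j(i-1)$, where $p(0),\dots,p(i-1)$ is a trajectory. In frame $i$ the clocks $x^b_j$ are read and not reset, while the clocks $x^{1-b}_j$ are reset to store $p(i)$. An event of frame $i$ with fraction $\zeta$ sees $x^b_j=1+\zeta-p_j(i-1)$, so $x^b_j=1$ exactly when $\zeta=p_j(i-1)$. The location collects the $j$ for which $x^b_j=1$ has been seen, and the next tick requires all eight; this is the condition $p(i-1)\in Z(F_i)^8$. In idle and test frames $x^{1-b}_j$ is reset at the event where $x^b_j=1$. At the tick $(J,v)$ of a swap frame the automaton guesses one of the cases (L), allowed if $v\ne\mathsf{L}$, (R), allowed if $v\neq\mathsf{R}$, and (N).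
\begin{itemize}
\item In case (L), every position event is required to satisfy, for all $j$, that $x^b_j=1$ if and only if it carries $\mathsf{l}_j$. The clock $x^{1-b}_j$ is reset at the event carrying $\mathsf{r}_j$ if $j\in J$, and at the event carrying $\mathsf{l}_j$ if $j\notin J$.
\item Case (R) is the same with $\mathsf{l}$ and $\mathsf{r}$ exchanged.
\item In case (N), for $j\in J$ the events carrying $\mathsf{l}_j$ or $\mathsf{r}_j$ are required to have $x^b_j\ne1$, and for all $j$ the clock $x^{1-b}_j$ is reset where $x^b_j=1$.
\end{itemize}
The requirements of a guessed case hold exactly when $p(i-1)$ survives $F_i$ in that case, and then each $x^{1-b}_j$ is reset exactly once in the frame, at time $i+F_i(p(i-1))_j$. This maintains the invariant. In a test frame the location collects the $j\le4$ for which $x^b_j=1$ held at the event carrying $\mathsf{t}_j$, and a bit is set at the next tick if all four were collected. A location reached by $\mathsf{end}$ is final if the bit is set.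

\emph{The bijection.} A successful run shows that the word is well-formed and yields a successful trajectory, which starts at the guessed event and whose cases are the guessed ones. Conversely a successful trajectory dictates guesses that give a successful run. Since the cases exclude each other, the trajectory determines all guesses, and the guesses determine the run.
\end{proof}

\section{Moving tokens from one layout to another}\label{sec:pieces}

We now realize the moves of the game by frames. Fix $N\ge2$, the set of places $\Pi=\{0,\dots,N-1\}$, and fractions $0<\zeta_1<\dots<\zeta_N<1$. A \emph{layout} is a quadruple $\Lambda=(O_1,O_2,O_3,O_4)$ of linear orders on $\Pi$. Two orders \emph{disagree} on a pair of places if they put it in opposite orders. The graph $G(\Lambda)$ has as edges the pairs on which $O_1,O_2$ disagree and $O_3,O_4$ disagree. For an order $O$ let $O(\pi)=\zeta_m$, where $m\in\{1,\dots,N\}$ is the rank of $\pi$ in $O$. The coordinates $1$--$4$ form \emph{half} $1$ and the coordinates $5$--$8$ form half $2$. For $\kappa\in\{1,2\}$ let $\mathrm{pos}_\kappa(\Lambda,\pi)\in(0,1)^8$ have the entries $O_1(\pi),\dots,O_4(\pi)$ in half $\kappa$ and four times $O_1(\pi)$ in the other half.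

The difficulty is that a layout can only be changed by adjacent swaps, and a careless route would delete an edge and create it again, which forces an unwanted verdict. The second half removes the difficulty: the old graph stays in place in one half while the new graph is built in the other.

\begin{lemma}\label{lem:piece}
Let $\Lambda,\Lambda'$ be layouts, $\sigma$ a permutation of $\Pi$, and $\{\kappa,\bar\kappa\}=\{1,2\}$. Call a pair $\{\pi,\pi'\}$ \emph{new} if $\{\pi,\pi'\}\notin G(\Lambda)$ and $\{\sigma\pi,\sigma\pi'\}\in G(\Lambda')$, and let one element of each new pair be chosen as its \emph{loser}. There is a sequence of exactly $4N^2$ idle and swap frames, all with the set of fractions $\{\zeta_1,\dots,\zeta_N\}$, such that the point $\mathrm{pos}_\kappa(\Lambda,\pi)$ survives the sequence if and only if $\pi$ is not the loser of a new pair, and in that case it ends at $\mathrm{pos}_{\bar\kappa}(\Lambda',\sigma\pi)$.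
\end{lemma}

\begin{proof}
Put a marker named $\pi$ on each point $\mathrm{pos}_\kappa(\Lambda,\pi)$. We move all $N$ markers to the end; a point that travels with a marker may fail to survive, but the marker goes on. At all times each coordinate is a bijection from the markers to $\{\zeta_1,\dots,\zeta_N\}$, that is, a linear order of the markers. Each half thus holds a layout, and $P$ holds for the sign vector of a pair of markers if and only if the pair is an edge of the graph of half $1$ or of half $2$.

\emph{Swaps.} Let $J\ne\emptyset$ and let the markers $\pi,\pi'$ be adjacent in every coordinate $j\in J$. Take the frame with tick $(J,v)$ in which, for all $j\le8$, the role $\mathsf{l}_j$ occurs at coordinate $j$ of $\pi$ and $\mathsf{r}_j$ at coordinate $j$ of $\pi'$. It is a swap frame provided that $v\ne0$ or the pair does not pass from $\neg P$ to $P$. The point on $\pi$ can only be in case (L), the point on $\pi'$ only in case (R), and the point on any other marker is in case (N), since it differs from $\pi$ and $\pi'$ in every coordinate. So the frame exchanges $\pi$ and $\pi'$ in the coordinates of $J$, which changes the relative order of this pair only; verdict $\mathsf{L}$ kills exactly the point on $\pi$, and verdict $0$ kills nothing.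

\emph{Passes.} An order can be turned into any target order by adjacent swaps such that every pair on which they disagree is swapped once and no other pair is swapped. Indeed, if the two orders differ, they disagree on some pair that is adjacent in the current order, and swapping it removes this one disagreement. We call this a \emph{pass}; it has at most $\binom N2$ swaps. Two coordinates that hold the same order can make a pass together.

Let $\Lambda=(O_1,\dots,O_4)$, and let $O'_1,\dots,O'_4$ be the orders of $\Lambda'$ pulled back by $\sigma$, so that the rank of $\pi$ in $O'_j$ is the rank of $\sigma\pi$ in the $j$-th order of $\Lambda'$. Number the coordinates $1,\dots,4$ within each half. At the start half $\kappa$ holds $(O_1,O_2,O_3,O_4)$ and half $\bar\kappa$ holds $(O_1,O_1,O_1,O_1)$. We make eight passes: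
\[
\begin{array}{c|c|c|l}
\text{pass}&\text{half}&\text{coordinates}&\text{layout of that half afterwards}\\\hline
1&\bar\kappa&1,2&(O'_1,O'_1,O_1,O_1)\\
2&\bar\kappa&3,4&(O'_1,O'_1,O'_3,O'_3)\\
3&\bar\kappa&4&(O'_1,O'_1,O'_3,O'_4)\\
4&\bar\kappa&2&(O'_1,O'_2,O'_3,O'_4)\\
5&\kappa&2&(O_1,O_1,O_3,O_4)\\
6&\kappa&4&(O_1,O_1,O_3,O_3)\\
7&\kappa&1,2&(O'_1,O'_1,O_3,O_3)\\
8&\kappa&3,4&(O'_1,O'_1,O'_1,O'_1)
\end{array}
\]
During passes $1$--$3$ and $6$--$8$ the first two orders of the half being changed are equal, so that half has no edges, the other half is at rest, and no pair passes from $\neg P$ to $P$. In pass $5$ every swapped pair goes from disagreement to agreement in the first two orders, so edges are only deleted. In these seven passes we use verdict $0$. In pass $4$ the swapped pairs are those on which $O'_1,O'_2$ disagree. Such a pair is not an edge of half $\bar\kappa$ before its swap, and it is one afterwards if and only if $O'_3,O'_4$ disagree on it, that is, if its image under $\sigma$ is an edge of $G(\Lambda')$. Half $\kappa$ still holds $G(\Lambda)$, so the pair passes from $\neg P$ to $P$ if and only if it is new, and every new pair is swapped exactly once in this pass. For a new pair we give the roles $\mathsf{l}_j$ to the loser and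 use verdict $\mathsf{L}$; for the other pairs we use verdict $0$.

At the end the marker $\pi$ is at $\mathrm{pos}_{\bar\kappa}(\Lambda',\sigma\pi)$, and exactly the points on losers have been killed. There are at most $8\binom N2\le4N^2$ swaps, and we pad with idle frames.
\end{proof}

For every choice of $\Lambda,\Lambda',\sigma,\kappa$ and losers we fix one such sequence and call it a \emph{piece}. Note that a loser is killed whether or not a trajectory sits on its partner.

\section{Words on which every token dies}\label{sec:words}

\subsection{The graphs}

Let $q,h,a\ge1$ be integers with $q$ even, and put $d=q+h+a$, $N=2^d$. Binary strings are also read as numbers, so $\Pi=\{0,1\}^d$, and $\oplus$ is bitwise addition modulo $2$. The first $q$ bits of a place serve the stages, $h$ is the depth of the tree of phases, and $a$ will be large. For a \emph{stage} $s\in\{1,\dots,q\}$ put $H_s=d-s$ and write a place as $\pi=(\beta,\varepsilon,i)$ with a \emph{prefix} $\beta$ of length $s-1$, a \emph{side} $\varepsilon\in\{0,1\}$ and an \emph{index} $i\in\{0,1\}^{H_s}$. Stage $s$ will join, for every $\beta$, side $0$ completely to side $1$, by adding the perfect matchings $i\oplus i'=e$ for $e=0,1,2,\dots$. We need layouts whose graphs are the intermediate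 results. For $0\le e\le2^{H_s}$ define $\Lambda_{s,e}=(O_1,\dots,O_4)$ lexicographically:
\begin{itemize}
\item $O_1$: $\beta$ increasing, then $\mathrm{key}_1$ increasing, then side $0$ before side $1$, where $\mathrm{key}_1=i$ on side $0$ and $\mathrm{key}_1=i\oplus e$ on side $1$;
\item $O_2$: $\beta$ decreasing, then $\mathrm{key}_2$ increasing, then side $0$ before side $1$, where $\mathrm{key}_2=i\oplus e$ on side $0$ and $\mathrm{key}_2=i$ on side $1$;
\item $O_3$: $\pi$ increasing;
\item $O_4$: $\beta\varepsilon$ decreasing, then $i$ increasing.
\end{itemize}
The keys are injective on each side, so these are linear orders. Let $G_{s,e}=G(\Lambda_{s,e})$.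

\begin{example}\label{ex:layout}
Take one prefix, indices $0,\dots,3$ and $e=2$, and write $A_i,B_i$ for the places of side $0,1$. Then
\[
O_1:\ A_0\,B_2\,A_1\,B_3\,A_2\,B_0\,A_3\,B_1,\qquad O_2:\ A_2\,B_0\,A_3\,B_1\,A_0\,B_2\,A_1\,B_3 .
\]
The orders disagree on $\{A_i,B_{i'}\}$ exactly when $i,i'$ both lie in $\{0,1\}$ or both in $\{2,3\}$, that is, when $i\oplus i'<2$. They also disagree on pairs inside a side, such as $\{A_0,A_2\}$. The orders $O_3,O_4$ agree inside a side and remove these pairs from the graph.
\end{example}

\begin{lemma}\label{lem:graph}
The pair of $\pi=(\beta,\varepsilon,i)$ and $\pi'=(\beta',\varepsilon',i')$ is an edge of $G_{s,e}$ if and only if $\beta\ne\beta'$, or $\beta=\beta'$, $\varepsilon\ne\varepsilon'$ and $i\oplus i'<e$.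
\end{lemma}

\begin{proof}
If $\beta\ne\beta'$, then $O_1,O_3$ order the pair by increasing and $O_2,O_4$ by decreasing prefix, so it is an edge. If $\beta\varepsilon=\beta'\varepsilon'$, then $O_3$ and $O_4$ both order it by index, so it is not an edge. Let $\beta=\beta'$, $\varepsilon=0$, $\varepsilon'=1$. Then $O_3,O_4$ disagree. Put $f=i\oplus i'\oplus e$. The order $O_1$ compares $i$ with $i'\oplus e=i\oplus f$, and $O_2$ compares $i\oplus e$ with $i'=(i\oplus e)\oplus f$. If $f=0$, both comparisons tie, $\pi$ comes first in both orders, and $i\oplus i'=e$ is not less than $e$. Otherwise let $j$ be the position of the highest bit of $f$. A number $y$ is less than $y\oplus f$ if and only if bit $j$ of $y$ is $0$. So $\pi$ is first in $O_1$ if and only if bit $j$ of $i$ is $0$, and first in $O_2$ if and only if bit $j$ of $i\oplus e$ is $0$. The orders disagree if and only if bit $j$ of $e$ is $1$. As $j$ is the highest position where $i\oplus i'$ and $e$ differ, this means $i\oplus i'<e$.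
\end{proof}

Consequently $G_{1,0}$ is empty; for $0\le e<2^{H_s}$ the graph $G_{s,e+1}$ is $G_{s,e}$ together with the perfect matching $\{(\beta,0,i),(\beta,1,i\oplus e)\}$; and $G_{s,2^{H_s}}=G_{s+1,0}$ for $s<q$, since both consist of the pairs whose first $s$ bits differ.

\subsection{Classes, phases and random data}

Put $n_s=2^{H_s-h}$, so $n_s\ge2^a$. For $0\le l\le h$, a \emph{level-$l$ class} of stage $s$ is the set of places with given $\beta$, given $\varepsilon$ and given first $l$ bits of the index. It has $2^{h-l}n_s$ elements, and for $l<h$ it is the union of two level-$(l+1)$ classes. \emph{Phase} $\phi\in\{0,1\}^h$ of stage $s$ consists of the $n_s$ numbers $e$ with $\phi n_s\le e<(\phi+1)n_s$, that is, of the $e\in\{0,1\}^{H_s}$ that begin with $\phi$. In phase $\phi$ two level-$h$ classes are \emph{matched} if they have the same $\beta$, different sides, and index beginnings $\psi$ and $\psi\oplus\phi$. Two places with indices $i,i'$ from matched classes form a pair of the matching for exactly one $e$ of the phase, namely $e=i\oplus i'$, and every pair of a matching of the phase arises in this way. The \emph{level of} $\phi$ is $h$ minus the number of ones at the end of $\phi$. If $l$ is this level, then $2^{h-l}$ divides $\phi+1$.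 The level-$0$ classes of stage $q$ are called \emph{groups}; group $b\in\{0,1\}^q$ consists of the $2^{h+a}$ places that begin with $b$.

Fix a non-constant function $\tau\colon\{0,1\}^h\to\{0,1\}$. In phase $\phi$ of every stage, side $\tau(\phi)$ is the \emph{target side}. An outcome $\omega$ consists of the following data, chosen independently and uniformly:
\begin{itemize}
\item for each stage $s$, phase $\phi$ and level-$h$ class $K$ of side $1-\tau(\phi)$, a set $C_{s,\phi,K}\subseteq K$ of $\lfloor\sqrt{n_s}\rfloor$ \emph{champions};
\item for each stage $s$ and phase $\phi$, of level $l$ say, a permutation $\sigma_{s,\phi}$ of $\Pi$ that maps every level-$l$ class of stage $s$ to itself;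
\item for each $b\in\{0,1\}^q$, a place $\alpha_b$ in group $b$.
\end{itemize}

\subsection{The schedule}

Let $\Lambda^{\uparrow}$ be the layout of four increasing orders; its graph is empty. The pieces of an outcome $\omega$ are the following, in this order, with $\kappa=1$ for the first piece and alternating afterwards. The \emph{opening piece} leads from $\Lambda^\uparrow$ to $\Lambda_{1,0}$ with $\sigma=\mathrm{id}$; there are no new pairs. Then, for $s=1,\dots,q$, come the phases $\phi=0,1,\dots,2^h-1$ of stage $s$, each consisting of $n_s$ rounds and followed by a scramble, and for $s<q$ the stage is followed by a transition.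
\begin{itemize}
\item \emph{Round} $e$, for $e$ in phase $\phi$ in increasing order, leads from $\Lambda_{s,e}$ to $\Lambda_{s,e+1}$ with $\sigma=\mathrm{id}$. The new pairs are the pairs of the matching. In each of them the target place is the loser if its partner is a champion of phase $\phi$, and the partner is the loser otherwise.
\item The \emph{scramble} after phase $\phi$ leads from $\Lambda_{s,e'}$ to itself, where $e'=(\phi+1)n_s$, with $\sigma=\sigma_{s,\phi}$. Let $l$ be the level of $\phi$; we call it the level of the scramble. Then $2^{H_s-l}$ divides $e'$, so $i\oplus i'<e'$ holds if and only if $\lfloor i/2^{H_s-l}\rfloor\oplus\lfloor i'/2^{H_s-l}\rfloor<e'/2^{H_s-l}$. By Lemma~\ref{lem:graph}, adjacency in $G_{s,e'}$ depends only on the level-$l$ classes of the two places. Hence $\sigma$ is an automorphism and there are no new pairs.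
\item The \emph{transition} leads from $\Lambda_{s,2^{H_s}}$ to $\Lambda_{s+1,0}$ with $\sigma=\mathrm{id}$; there are no new pairs.
\end{itemize}
For $h=2$ a stage has the phases $00,01,10,11$, followed by scrambles of the levels $2,1,2,0$. For $h=1$ and $\tau(\phi)=\phi$, stage $1$ is the schedule of Section~\ref{sub:toy}. There a shuffle of a whole side after phase $0$ would not be an automorphism, since $A_0$ is joined to $B_0$ and $A_1$ is not; this restriction on the level of the scrambles is what makes the recursion necessary.

The number of pieces is $T=q(2^h+1)+\sum_{s=1}^q2^{H_s}$. It is even because $q$ is even, and $T<2N$ because $q(2^h+1)\le2^{q+h+1}\le N$ and $\sum_s2^{d-s}<N$. The word $W(\omega)$ consists of an initial frame, the $T$ pieces of $\omega$, one test frame for each $b=0,1,\dots,2^q-1$ in this order, and $\mathsf{end}$. All frames have the fractions $\zeta_1,\dots,\zeta_N$, and the test frame for $b$ has $\theta_j=O_j(\alpha_b)$ for the orders of the last layout $\Lambda_{q,2^{H_q}}$. \emph{Cut} $t$, for $0\le t\le T$, is the moment after the last event of piece $t$, or of the initial frame if $t=0$. The time stamps, and the layout $\Lambda(t)$ and half $\kappa(t)$ reached at cut $t$, do not depend on $\omega$; here $\kappa(0)=\kappa(T)=1$.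 The number of frames is
\begin{equation}\label{eq:frames}
1+4N^2T+2^q\le1+4N^2(2N-1)+N\le8N^3 .
\end{equation}
A \emph{hybrid prefix} of length $t$ consists of the initial frame and, for $t'=1,\dots,t$, piece $t'$ of some outcome $\omega_{t'}$. A trajectory on it is \emph{at place $\pi$} if its last point is $\mathrm{pos}_{\kappa(t)}(\Lambda(t),\pi)$.

\begin{lemma}\label{lem:words}
Let $\omega$ be an outcome.
\begin{itemize}
\item[(i)] On the initial frame there is a trajectory at every place.
\item[(ii)] If a hybrid prefix of length $t-1$ has a trajectory at $\pi$, and $\pi$ is not a loser in piece $t$ of $\omega$, whose permutation is $\sigma$, then the prefix extended by this piece has a trajectory at $\sigma\pi$.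
\item[(iii)] If a hybrid prefix of length $T$ has a trajectory at $\alpha_b(\omega)$ for some $b$, then the prefix followed by the test frames of $W(\omega)$ and $\mathsf{end}$ belongs to $L$.
\item[(iv)] $W(\omega)\notin L$.
\end{itemize}
\end{lemma}

\begin{proof}
The trajectories on the initial frame are the points $(\zeta_m,\dots,\zeta_m)$, which are the points $\mathrm{pos}_1(\Lambda^\uparrow,\pi)$. This gives (i), and (ii) is Lemma~\ref{lem:piece}.

For (iii) we first check \eqref{eq:mono}. Let $b<b'$, write $b=\beta\varepsilon$, $b'=\beta'\varepsilon'$, and let $i,i'<2^{H_q}$ be the stage-$q$ indices of $\alpha_b,\alpha_{b'}$. Then $\alpha_b$ precedes $\alpha_{b'}$ in $O_3$ and follows it in $O_4$. If $\beta<\beta'$, it precedes in $O_1$ and follows in $O_2$. If $\beta=\beta'$, then $\varepsilon=0$, $\varepsilon'=1$, and with $e=2^{H_q}$ we have $i<e\le i'\oplus e$ for $\mathrm{key}_1$ and $i\oplus e\ge e>i'$ for $\mathrm{key}_2$, which gives the same conclusion. So the word is well-formed. The trajectory at $\alpha_b$ survives all test frames, since its coordinates are among the $\zeta_m$. As $\kappa(T)=1$, its first four coordinates are $O_1(\alpha_b),\dots,O_4(\alpha_b)$, so it matches in the test frame for $b$.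

For (iv), Lemma~\ref{lem:piece} shows that every trajectory on $W(\omega)$ is at some place at every cut it reaches. Rounds fix the places and scrambles of stage $1$ preserve the sides of stage $1$, so during stage $1$ a trajectory keeps its side $\varepsilon$. Since $\tau$ is not constant, there is a phase $\phi$ with $\tau(\phi)=\varepsilon$. If the trajectory is alive at the start of this phase, at a place $\pi$, then $\pi$ forms a new pair with every place of the matched class in some round of the phase. One of these places is a champion, and in that round $\pi$ is the loser. So no trajectory survives stage $1$.
\end{proof}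

\section{Rounding down along a binary tree}\label{sec:avg}

The function $\tau$ has to defeat an observer that clears up to $m$ target classes in a phase. For $m\ge1$, $h\ge0$ and $\tau\colon\{0,1\}^h\to\{0,1\}$ define integers $m_0(\nu),m_1(\nu)$ for binary strings $\nu$ of length at most $h$ by
\[
m_\varepsilon(\nu)=\begin{cases}m&\text{if }|\nu|=h\text{ and }\tau(\nu)=\varepsilon,\\ 0&\text{if }|\nu|=h\text{ and }\tau(\nu)\ne\varepsilon,\\ \lfloor(m_\varepsilon(\nu0)+m_\varepsilon(\nu1))/2\rfloor&\text{if }|\nu|<h.\end{cases}
\]
The \emph{root value} is the pair $(m_0,m_1)$ at the empty string. Without the rounding, $m_0(\nu)+m_1(\nu)$ would equal $m$ at every node, so all progress comes from rounding down. For $m=1$ the function with values $0,1$ has root value $(0,0)$. For $m=2$ take $h=3$ and the values $0,1,0,0,1,0,1,1$: the pairs at depth $2$ are $(1,1),(2,0),(1,1),(0,2)$, at depth $1$ they are $(1,0),(0,1)$, and the root value is $(0,0)$.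

\begin{lemma}\label{lem:avg}
For every $m\ge1$ there are $h\ge1$ and a non-constant $\tau\colon\{0,1\}^h\to\{0,1\}$ with root value $(0,0)$.
\end{lemma}

\begin{proof}
Call a pair realizable if it is the root value for some $h\ge0$ and $\tau$. Using the same tree below both children of a new root raises the depth by one and keeps the root value. So two realizable pairs $(y,z),(y',z')$ are realizable with the same depth, and putting the two trees below a new root realizes their \emph{combination} $(\lfloor(y+y')/2\rfloor,\lfloor(z+z')/2\rfloor)$. Replacing $\tau$ by $1-\tau$ exchanges the two entries. Let $(y_0,0)$ be realizable with $y_0\ge1$; this holds for $y_0=m$ with $h=0$. Combining it with $(0,y_0)$ gives a pair $(y,z)$ with $y=\lfloor y_0/2\rfloor\le y_0-1$. Combining a pair $(y,z)$ with $y\le y_0-1$ with $(y_0,0)$ gives a first entry at most $\lfloor(2y_0-1)/2\rfloor=y_0-1$ and the second entry $\lfloor z/2\rfloor$. After finitely many such steps we reach a pair $(y_1,0)$ with $y_1<y_0$. Iterating, we reach $(0,0)$. A constant $\tau$, in particular one with $h=0$, has root value $(m,0)$ or $(0,m)$, so the function found is not constant and $h\ge1$.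
\end{proof}

\section{Summaries of polynomial size do not exist}\label{sec:summ}

We isolate what an automaton for the complement of $L$ provides. For every outcome it has a state at every cut, and every state leaves a set of places in doubt: those that it does not rule out.

\begin{definition}\label{def:summ}
Fix $q,h,a,\tau$ as in Section~\ref{sec:words}. A \emph{summary of size $Q$} consists of functions $\chi_0,\dots,\chi_T$ of the outcome, each with at most $Q$ values, and a set $D_t(\chi)\subseteq\Pi$ for every $t$ and every value $\chi$ of $\chi_t$, such that for all outcomes $\omega$:
\begin{itemize}
\item[(S1)] $D_0(\chi_0(\omega))=\Pi$;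
\item[(S2)] if $\pi\in D_{t-1}(\chi_{t-1}(\omega))$ is not a loser in piece $t$ of $\omega$, whose permutation is $\sigma$, then $\sigma\pi\in D_t(\chi_t(\omega))$;
\item[(S3)] $\alpha_b(\omega)\notin D_T(\chi_T(\omega))$ for all $b\in\{0,1\}^q$.
\end{itemize}
\end{definition}

The value $\chi_t(\omega)$ may depend on all of $\omega$, including the data used after cut $t$; this accounts for nondeterminism. Without a bound on the size a summary exists: take $\chi_t(\omega)=\omega$ and let $D_t(\omega)$ be the set of places of the trajectories on $W(\omega)$ at cut $t$, which is empty for $t=T$ by the proof of Lemma~\ref{lem:words}(iv).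

\begin{proposition}\label{prop:summ}
For every integer $\eta\ge1$ there are an even $q$, an $h\ge1$, a non-constant $\tau\colon\{0,1\}^h\to\{0,1\}$ and an $a_0$ such that for $a\ge a_0$ there is no summary of size $N^\eta$.
\end{proposition}

The proof occupies the rest of this section.

\subsection{Parameters and a typical outcome}

Let $c=4\eta+10$ and $m=4c$. Take $h,\tau$ from Lemma~\ref{lem:avg} for this $m$, an even $q$ with $2^q>2c$, and $a_0$ such that all $a\ge a_0$ satisfy
\begin{equation}\label{eq:large}
q+h\le a,\qquad 4ca\le2^{a/2},\qquad 2^{h+4}ca\le2^a .
\end{equation}
Let $a\ge a_0$, put $r=ca$ and $\mu=2^{h+2}r$, and suppose that a summary of size $Q=N^\eta$ exists. The number $r$ is the memory of the observer in bits, and $\mu$ is what counts as negligible: by \eqref{eq:large}, $\mu\le2^a/4\le n_s/4$, and $\lfloor\sqrt{n_s}\rfloor\ge4ca>r$. The order of the choices matters: $m$ does not depend on $h$, $q$ or $a$, because $r/a=c$.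

The sets $D_t(\chi_t(\omega))$ depend on $\omega$, and we want to compare fixed sets with fresh randomness. Consider the events $\{\chi_t=\chi,\ \chi_{t'}=\chi'\}$ for $t\le t'$ and values $\chi,\chi'$, and call such an event \emph{light} if its probability is less than $2^{-r}$. There are at most $(T+1)^2Q^2\le N^{2\eta+4}$ of them, as $T+1\le2N\le N^2$. Since $\log_2N=q+h+a\le2a$, we have $2N^{2\eta+4}\le N^{2\eta+5}\le2^{(4\eta+10)a}=2^r$. So the light events together have probability at most $\frac12$, and some outcome $\omega^\circ$ lies in none of them. Put
\[
D_t=D_t(\chi_t(\omega^\circ)),\qquad M_t=\Pi\setminus D_t,\qquad \mathrm{Ev}_{t,t'}=\{\omega:\chi_t(\omega)=\chi_t(\omega^\circ),\ \chi_{t'}(\omega)=\chi_{t'}(\omega^\circ)\}.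
\]
The sets $D_t,M_t$ are fixed, and $\Pr(\mathrm{Ev}_{t,t'})\ge2^{-r}$ for all $t\le t'$. Applying (S2) along the pieces $t+1,\dots,t'$ of $\omega$ gives the tool used in all estimates:
\begin{itemize}
\item[($\ast$)] If $\omega\in\mathrm{Ev}_{t,t'}$ and a token at $\pi\in D_t$ is never on a loser during the pieces $t+1,\dots,t'$ of $\omega$ and is carried to $\pi'$ by their permutations, then $\pi'\in D_{t'}$.
\end{itemize}
Hence whatever the pair $D_t,D_{t'}$ forces on $\omega$ through ($\ast$) has probability at least $2^{-r}$.

\subsection{Three estimates}

Let $C$ be a uniformly random $g$-element subset of an $n$-element set $K$, and let $Y\subseteq K$. Then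
\begin{equation}\label{eq:hyper}
\Pr(Y\subseteq C)\le(g/n)^{|Y|},\qquad\Pr(Y\cap C=\emptyset)\le(1-|Y|/n)^{g}.
\end{equation}
Indeed, when they are not zero the probabilities are $\prod_{j<|Y|}\frac{g-j}{n-j}$ and $\prod_{j<g}\frac{n-|Y|-j}{n-j}$, and $\frac{y-j}{n-j}\le\frac yn$ for $y\le n$.

\begin{lemma}\label{lem:F1}
If piece $t$ is a round, then at most $2c$ places of its target side lie in $D_{t-1}\setminus D_t$.
\end{lemma}

\begin{proof}
Let the round belong to phase $\phi$ of stage $s$, and let $S$ be the set of these places. For $\omega\in\mathrm{Ev}_{t-1,t}$, ($\ast$) and $\sigma=\mathrm{id}$ show that every element of $S$ is a loser, so its partner in the matching is a champion. The partners form a fixed set of $|S|$ places, and the champion sets of different classes are independent. By \eqref{eq:hyper}, $2^{-r}\le(\lfloor\sqrt{n_s}\rfloor/n_s)^{|S|}\le n_s^{-|S|/2}\le2^{-a|S|/2}$, so $|S|\le2r/a=2c$.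
\end{proof}

\begin{lemma}\label{lem:F2}
Let $t<t'$ be the cuts before the first and after the last round of phase $\phi$ of stage $s$, and let $K$ be a level-$h$ class of side $1-\tau(\phi)$. Then $|K\cap D_t\setminus D_{t'}|<n_s/2$.
\end{lemma}

\begin{proof}
The pieces $t+1,\dots,t'$ are the rounds of the phase; they have $\sigma=\mathrm{id}$, and champions are never losers in them. By ($\ast$) the set $Y=K\cap D_t\setminus D_{t'}$ is disjoint from $C_{s,\phi,K}(\omega)$ for all $\omega\in\mathrm{Ev}_{t,t'}$. If $|Y|\ge n_s/2$, then \eqref{eq:hyper} gives $2^{-r}\le2^{-\lfloor\sqrt{n_s}\rfloor}$, contrary to $\lfloor\sqrt{n_s}\rfloor>r$.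
\end{proof}

These two lemmas pull the number of champions in opposite directions: the first needs champions to be rare, the second needs more than $r$ of them, and $\sqrt{n_s}$ satisfies both.

\begin{lemma}\label{lem:F3}
Let piece $t$ be a scramble of level $l$ in stage $s$, and let $K$ be a level-$l$ class with $|K\cap D_{t-1}|\ge n_s/4$. Then $|K\cap M_t|\le\mu$.
\end{lemma}

\begin{proof}
A scramble has no losers, so ($\ast$) gives $\sigma(K\cap D_{t-1})\cap M_t=\emptyset$ for $\omega\in\mathrm{Ev}_{t-1,t}$. The restriction of $\sigma$ to $K$ is a uniform permutation, so $\sigma(K\cap D_{t-1})$ is a uniform subset of $K$ of size $g=|K\cap D_{t-1}|$. With $y=|K\cap M_t|$, \eqref{eq:hyper} gives $2^{-r}\le(1-y/|K|)^g\le e^{-gy/|K|}$. Hence $y\le r|K|/g\le r\cdot2^hn_s\cdot4/n_s=\mu$.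
\end{proof}

\subsection{One stage}

Fix a stage $s$. A class $K$ of stage $s$, of any level, is \emph{full} at cut $t$ if $|K\cap M_t|\le\mu$, and \emph{cleared} at cut $t$ if $|K\cap D_t|<n_s/4$. Both thresholds are independent of the level, so both properties pass from a class to its subclasses. Lemma~\ref{lem:F3} says that a level-$l$ class that is not cleared before a scramble of level $l$ is full after it. For a string $\nu$ of length $l\le h$, the phases that begin with $\nu$ are consecutive. Let $\mathrm{start}(\nu)$ be the cut before their first round and $\mathrm{end}(\nu)$ the cut after their last round, before the scramble that follows. Let $\mathrm{cl}_\varepsilon(\nu)$ be the number of level-$l$ classes of side $\varepsilon$, over all prefixes $\beta$, that are full at $\mathrm{start}(\nu)$ and cleared at $\mathrm{end}(\nu)$.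

\begin{lemma}\label{lem:rec}
For all $\nu$ with $|\nu|\le h$ and $\varepsilon\in\{0,1\}$ we have $\mathrm{cl}_\varepsilon(\nu)\le m_\varepsilon(\nu)$.
\end{lemma}

\begin{proof}
We use induction from the leaves. Let $|\nu|=h$, so that $\nu$ is a phase and the classes have $n_s$ elements. Let $\varepsilon=\tau(\nu)$. A class counted in $\mathrm{cl}_\varepsilon(\nu)$ contains at least $n_s-\mu-n_s/4\ge n_s/2$ places of $D_{\mathrm{start}(\nu)}\setminus D_{\mathrm{end}(\nu)}$. Each such place lies in $D_{t-1}\setminus D_t$ for one of the $n_s$ rounds $t$ of the phase. By Lemma~\ref{lem:F1}, $\mathrm{cl}_\varepsilon(\nu)\,n_s/2\le2c\,n_s$, so $\mathrm{cl}_\varepsilon(\nu)\le4c=m=m_\varepsilon(\nu)$. Let $\varepsilon\ne\tau(\nu)$. By Lemma~\ref{lem:F2}, a class that is full at $\mathrm{start}(\nu)$ has more than $n_s-\mu-n_s/2\ge n_s/4$ places in $D_{\mathrm{end}(\nu)}$, so it is not cleared, and $\mathrm{cl}_\varepsilon(\nu)=0=m_\varepsilon(\nu)$.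

Let $|\nu|=l<h$, let $K$ be counted in $\mathrm{cl}_\varepsilon(\nu)$, and let $K'$ be one of its two level-$(l+1)$ subclasses. Then $K'$ is full at $\mathrm{start}(\nu)=\mathrm{start}(\nu0)$ and cleared at $\mathrm{end}(\nu)=\mathrm{end}(\nu1)$. If $K'$ is cleared at $\mathrm{end}(\nu0)$, it is counted in $\mathrm{cl}_\varepsilon(\nu0)$. Otherwise consider the only piece between $\mathrm{end}(\nu0)$ and $\mathrm{start}(\nu1)$, the scramble after the phase $\nu01\cdots1$. This string ends with exactly $h-l-1$ ones, so the scramble has level $l+1$. By Lemma~\ref{lem:F3}, $K'$ is full at $\mathrm{start}(\nu1)$, and it is counted in $\mathrm{cl}_\varepsilon(\nu1)$. Different classes $K$ have different subclasses, so $2\,\mathrm{cl}_\varepsilon(\nu)\le\mathrm{cl}_\varepsilon(\nu0)+\mathrm{cl}_\varepsilon(\nu1)\le m_\varepsilon(\nu0)+m_\varepsilon(\nu1)$. Since $\mathrm{cl}_\varepsilon(\nu)$ is an integer, it is at most $m_\varepsilon(\nu)$.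
\end{proof}

For the empty string the choice of $\tau$ gives: no level-$0$ class of stage $s$ that is full before the first round of the stage is cleared after its last round.

\subsection{All stages and the final test}

We show by induction on $s$ that all level-$0$ classes of stage $s$ are full before the first round of stage $s$, and again after its last scramble. The opening piece has no losers and $\sigma=\mathrm{id}$, so (S1) and ($\ast$) for $\omega^\circ$ give $D_1=\Pi$, and the first statement holds for $s=1$. If it holds for $s$, then no level-$0$ class is cleared after the last round of stage $s$. The scramble after the phase $1\cdots1$ has level $0$, so by Lemma~\ref{lem:F3} all level-$0$ classes are full after it. For $s<q$ let piece $t$ be the transition. It has no losers and $\sigma=\mathrm{id}$, so $M_t\subseteq M_{t-1}$ by ($\ast$). A level-$0$ class of stage $s+1$ is given by the first $s+1$ bits of its places, so it is contained in a level-$0$ class of stage $s$ and meets $M_t$ in at most $\mu$ places. This completes the induction.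

The last piece is the last scramble of stage $q$, so every group meets $M_T$ in at most $\mu$ places. By (S3), every $\omega\in\mathrm{Ev}_{T,T}$ satisfies $\alpha_b(\omega)\in M_T$ for all $b$. The places $\alpha_b$ are independent and uniform on groups of size $2^{h+a}$. Using \eqref{eq:large} and $2^q>2c$ we obtain
\[
2^{-ca}=2^{-r}\le\Bigl(\frac{\mu}{2^{h+a}}\Bigr)^{2^q}=\Bigl(\frac{4ca}{2^a}\Bigr)^{2^q}\le2^{-\frac a2\cdot2^q}<2^{-ca}.
\]
This contradiction proves Proposition~\ref{prop:summ}.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $\mathcal{A}$ be the unambiguous automaton of Lemma~\ref{lem:impl}, with $L(\mathcal{A})=L$. Suppose that a timed automaton $\mathcal{B}$ with $k$ clocks and location set $\mathrm{Loc}$ recognizes $T\Gamma^*\setminus L$. Take $q,h,\tau,a_0$ from Proposition~\ref{prop:summ} for $\eta=5k+1$, and $a\ge a_0$ so large that $N\ge17$ and $N\ge|\mathrm{Loc}|$. We construct a summary of size $N^\eta$.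

By Lemma~\ref{lem:words}(iv), $\mathcal{B}$ accepts every $W(\omega)$. Fix a successful run for each $\omega$, and let $\chi_t(\omega)$ be its state at cut $t$. There are no silent transitions, so every clock was last reset at a time stamp or not at all, and $0$ is itself a time stamp. By \eqref{eq:frames} there are at most $8N^3(N+1)+1\le16N^4+1\le N^5$ time stamps, and they, like the time of cut $t$, are the same for all $\omega$. So $\chi_t$ has at most $|\mathrm{Loc}|\,N^{5k}\le N^\eta$ values. Let $D_t(\chi)$ be the set of places $\pi$ for which there is a hybrid prefix of length $t$ that has a trajectory at $\pi$ and on which $\mathcal{B}$ has a run ending in $\chi$.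

Whether an edge can be taken depends only on the state, the delay and the letter, and all hybrid prefixes of length $t$ end at the same time. This gives the following continuation property.
\begin{itemize}
\item[(CP)] A run on a hybrid prefix of length $t$ that ends in $\chi_t(\omega)$ can be extended, reading the part of $W(\omega)$ after cut $t$, to a successful run that is in $\chi_{t'}(\omega)$ at every cut $t'\ge t$.
\end{itemize}
Now (S1) holds by Lemma~\ref{lem:words}(i), with the initial frame as prefix and the fixed run of $\omega$. For (S2), take a hybrid prefix and a run that witness $\pi\in D_{t-1}(\chi_{t-1}(\omega))$ and append piece $t$ of $\omega$. The longer prefix has a trajectory at $\sigma\pi$ by Lemma~\ref{lem:words}(ii) and a run ending in $\chi_t(\omega)$ by (CP). For (S3), suppose that $\alpha_b(\omega)\in D_T(\chi_T(\omega))$, and append the test frames of $W(\omega)$ and $\mathsf{end}$ to a witnessing prefix. The resulting word is accepted by $\mathcal{B}$ by (CP) and lies in $L$ by Lemma~\ref{lem:words}(iii), which is impossible. So we have a summary of size $N^\eta$, contrary to Proposition~\ref{prop:summ}. This proves Theorem~\ref{thm:A}.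

\section{One letter, silent transitions and diagonal constraints}\label{sec:B}

\subsection{Encoding letters by multiplicities}

Timed words may repeat a time stamp, while the words of $L$ do not. This leaves room to encode letters. Let $\Gamma=\{\gamma_1,\dots,\gamma_{|\Gamma|}\}$ and fix $a_*\in\Sigma$. For a word $w$ over $\Gamma$ with strictly increasing time stamps, let $\mathrm{enc}(w)$ be obtained by replacing every event $(\gamma_j,t)$ by $j$ copies of $(a_*,t)$. The map $\mathrm{enc}$ is injective, because the lengths of the maximal blocks of equal time stamps determine the letters. Let $L'=\mathrm{enc}(L)$.

\begin{lemma}\label{lem:enc}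
The language $L'$ is recognized by an unambiguous timed automaton over $\Sigma$ with the constants $0,1$.
\end{lemma}

\begin{proof}
Replace every edge $e=(\ell,\gamma_j,g,R,\ell')$ of $\mathcal{A}$ by a \emph{chain} of $j$ edges from $\ell$ to $\ell'$ that read $a_*$. For $j=1$ the chain is $(\ell,a_*,g,R,\ell')$. For $j\ge2$ it passes through $j-1$ new non-final locations private to $e$; the first edge has guard $g$ and resets $z$, the other edges have guard $z=0$, the last edge resets $R$, and the edges in between reset nothing. Call the result $\mathcal{A}'$.

A successful run of $\mathcal{A}'$ starts and ends in locations of $\mathcal{A}$, and a private location has one incoming and one outgoing edge, so the run is a concatenation of complete chains. The guards $z=0$ force all events of a chain to have the same time stamp, and $z\in R$ by Lemma~\ref{lem:impl}, so the chain has the same effect on the clocks as $e$. A chain other than the first does not leave the initial location, which has no incoming edges. Its first guard therefore implies $z>0$, and since $z$ was reset at the end of the previous chain, it starts strictly later. Hence every maximal block of equal time stamps is read by exactly one chain, whose length is the index of its letter.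 The word read is $\mathrm{enc}(w)$ for the word $w$ spelled by the chains, and the corresponding edges form a successful run of $\mathcal{A}$ on $w$. Conversely, a successful run of $\mathcal{A}$ on $w$ gives one of $\mathcal{A}'$ on $\mathrm{enc}(w)$ by expanding its edges. The two constructions are inverse to each other, so $L(\mathcal{A}')=L'$; and $\mathcal{A}'$ is unambiguous because $\mathrm{enc}$ is injective and $\mathcal{A}$ is unambiguous.
\end{proof}

\subsection{The extended model}

An \emph{extended timed automaton} may have silent edges, which carry no letter, and its guards are Boolean combinations of comparisons $x\sim c$ and $x-y\sim c$ with clocks $x,y$ and $c\in\mathbb{Z}$. A run on a timed word is a finite path of edges from an initial location, taken at non-decreasing absolute times $u\ge0$, such that the non-silent edges read the letters of the word in order at their time stamps, and every guard holds when its edge is taken, before the reset. Silent edges may also follow the last letter. The run is successful if it ends in a final location. Timed automata are a special case, so Theorem~\ref{thm:B} follows from Lemma~\ref{lem:enc} once we show that no extended automaton recognizes $T\Sigma^*\setminus L'$.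

Suppose that $\mathcal{B}$ does, with $k\ge1$ clocks (add an unused clock if there is none) and location set $\mathrm{Loc}$. Take $q,h,\tau,a_0$ from Proposition~\ref{prop:summ} for $\eta=5k+1$, and $a\ge a_0$ with $N\ge32k$ and $N\ge|\mathrm{Loc}|$. Since $\mathrm{enc}$ is injective, $\mathrm{enc}(W(\omega))\notin L'$ by Lemma~\ref{lem:words}(iv); fix a successful run of $\mathcal{B}$ on it for each $\omega$. Cut $t$ is now the moment immediately after the edge that reads the last copy of the last event of piece $t$, or of the initial frame. Its time $\vartheta_t$ does not depend on the outcome.

The count of states in Section~\ref{sec:A} breaks down, since a silent edge can reset a clock at any real time. But guards compare times only up to integer shifts, so states that differ by a suitable deformation of the time axis behave alike. Describe a state by the location and the absolute times $\xi_x$ of the last resets, with $\xi_x=0$ initially. At time $u$ the value of $x$ is $u-\xi_x$, so $x\sim c$ says $u\sim\xi_x+c$, and $x-y\sim c$ says $\xi_y\sim\xi_x+c$. Let $\Phi$ be the group of increasing bijections $f\colon\mathbb{R}\to\mathbb{R}$ with $f(u+1)=f(u)+1$ that fix every point of the \emph{grid} $\mathbb{Z}+\{0,\zeta_1,\dots,\zeta_N\}$. It acts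 on states by $f(\ell,(\xi_x)_x)=(\ell,(f(\xi_x))_x)$.

\begin{lemma}\label{lem:deform}
Let $f\in\Phi$. Take the part after cut $t$ of a run on $\mathrm{enc}(W(\omega))$, and apply $f$ to its starting state and to the times of all its edges. The result is a valid sequence of transitions at times $\ge\vartheta_t$ that reads the same events through the same edges, and its states are the $f$-images of the original states.
\end{lemma}

\begin{proof}
The time stamps and $\vartheta_t$ are grid points, so $f$ fixes them, and $f$ preserves the order of times. A reset at time $u$ becomes a reset at time $f(u)$. For $c\in\mathbb{Z}$ we have $f(\xi+c)=f(\xi)+c$, so $u\sim\xi+c$ is equivalent to $f(u)\sim f(\xi)+c$. Hence every guard keeps its truth value.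
\end{proof}

Let $\chi_t(\omega)$ be the $\Phi$-orbit of the state of the fixed run at cut $t$. For an orbit $\chi$, let $D_t(\chi)$ be the set of places $\pi$ for which some hybrid prefix $w$ of length $t$ has a trajectory at $\pi$ and $\mathcal{B}$ has a run on $\mathrm{enc}(w)$ whose last edge reads the last event and which ends in a state of $\chi$. Property (CP) holds for encoded words and orbits: if such a run ends in the $f$-image of the state of the fixed run of $\omega$ at cut $t$, we continue it by the $f$-image of the rest of that run. By Lemma~\ref{lem:deform} the continuation is valid, is in the orbit $\chi_{t'}(\omega)$ at every later cut $t'$, and ends in the same final location. The encoding of a concatenation of frames is the concatenation of the encodings, and a word in $L$ has its encoding in $L'$. So (S1), (S2) and (S3) follow from (CP) and Lemma~\ref{lem:words} by the argument of Section~\ref{sec:A}, with $\mathcal{B}$ reading encoded words.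

It remains to count the orbits at a cut. The grid divides $[0,1)$ into $2(N+1)$ \emph{cells}, namely the points $0,\zeta_1,\dots,\zeta_N$ and the $N+1$ open gaps. We claim that the orbit of a state is determined by the location, the integer parts $\lfloor\xi_x\rfloor$, the cells of the fractional parts of the $\xi_x$, and the order, with ties, of these fractional parts. Take two tuples $(\xi_x)_x,(\xi'_x)_x$ with the same data. On each gap choose a piecewise linear increasing bijection that sends the fractional part of $\xi_x$ to that of $\xi'_x$ for all clocks $x$ with fractional part in this gap; this is possible because the orders agree. Together with the identity on the grid points and extended by $f(u+1)=f(u)+1$, this is an $f\in\Phi$ with $f(\xi_x)=\xi'_x$ for all $x$. At cut $t$ we have $0\le\xi_x\le\vartheta_t$, so by \eqref{eq:frames} each integer part has at most $8N^3$ values. Each cell has $2(N+1)\le4N$ possibilities, and an order with ties on $k$ clocks is given by a map from the clocks to $\{1,\dots,k\}$, so there are at most $k^k$ of them. Hence $\chi_t$ has at most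
\[
|\mathrm{Loc}|\,(8N^3\cdot4N\cdot k)^k=|\mathrm{Loc}|\,(32kN^4)^k\le N^{5k+1}
\]
values. This is a summary of size $N^\eta$, contrary to Proposition~\ref{prop:summ}, and Theorem~\ref{thm:B} is proved.

\begin{thebibliography}{9}
\bibitem{supports}
\emph{On the Supports of Recognizable Timed Series},
\texttt{http://www.informatik.uni-leipzig.de/\textasciitilde quaas/formats2009.pdf}.
\end{thebibliography}
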